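\title{A homogeneous compact space of countable $\pi$-weight, uncountable character and weight below the continuum}

\begin{abstract}
We show that it is consistent with ZFC that there is a compact homogeneous space of countable $\pi$-weight and of weight less than $\mathfrak{c}$ in which no point has a countable local base. In the basic model the space has character $\omega_1$ and weight $\omega_2$, and $\mathfrak{c}=\omega_3$. The space is the Stone space of an algebra of regular open subsets of the Cantor set. It is built from Martin's Axiom for $\sigma$-centered posets at the level of the character, and from a small family of closed sets whose union selects one point from each class of tail equivalence that consists of sequences that are not eventually periodic. Both hypotheses are forced by one finite support iteration. We also show in ZFC that the weight of a compact homogeneous nowhere first countable space of countable $\pi$-weight lies between $\mathrm{cov}(\mathcal{M})$ and $\mathfrak{c}$, and we determine the possible weights in our models.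
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

All spaces are nonempty and Hausdorff, and $\mathfrak{c}=2^{\aleph_0}$. A space $X$ is \emph{homogeneous} if for all $x,y\in X$ there is a homeomorphism $f:X\to X$ with $f(x)=y$. The \emph{weight} $w(X)$ is the least cardinality of a base, the \emph{character} $\chi(x,X)$ is the least cardinality of a local base at $x$, and $\chi(X)=\sup_{x\in X}\chi(x,X)$. The space is \emph{nowhere first countable} if no point has a countable local base. A \emph{$\pi$-base} is a family $\mathcal{P}$ of nonempty open sets such that every nonempty open set contains a member of $\mathcal{P}$, and the \emph{$\pi$-weight} is the least cardinality of a $\pi$-base.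

A base locates every point, while a $\pi$-base only reaches inside every open set. Two examples show how far apart these demands are. The Cantor cube $2^{\omega_1}$ is compact, homogeneous and nowhere first countable, and its weight $\omega_1$ is below $\mathfrak{c}$ when CH fails. Its $\pi$-weight is uncountable: given countably many nonempty open sets, choose a basic open set inside each and a coordinate $\xi$ that none of these restricts; then $\{\eta:\eta(\xi)=0\}$ contains none of the given sets. On the other side, splitting $\nu$ points of the unit interval gives a compact space of countable $\pi$-weight and weight $\nu$, for any infinite $\nu\le\mathfrak{c}$ (Section~\ref{sec:bounds}), but this space is first countable. The question is whether the features of the two examples can be combined.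

Two results frame it. There is a compact space that is homogeneous under $\mathrm{MA}+\neg\mathrm{CH}$ but not under $\mathrm{CH}$; it has countable $\pi$-weight, character $\omega_1$ and weight $\mathfrak{c}$ (van Mill, 2003). Under $\mathrm{MA}$, every compact space of countable $\pi$-weight and weight less than $\mathfrak{c}$ is somewhere first countable (Juh\'asz, 1993). The following problem is posed in \cite{problems}.

\begin{quote}
\textbf{Problem.} Can there be a compact nowhere first countable homogeneous space of countable $\pi$-weight and weight less than $\mathfrak{c}$?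
\end{quote}

Under CH the answer is no, since weight less than $\mathfrak{c}$ then means countable weight. Under MA the answer is no by the second result above. So the axiom that makes the first example homogeneous also forces its weight up to $\mathfrak{c}$, and one may well guess that the answer is no in ZFC. It is not.

\begin{theorem}\label{thm:main}
If ZFC is consistent, then so is ZFC together with the statement: there is a nonempty compact, nowhere first countable, homogeneous space of countable $\pi$-weight and weight less than $\mathfrak{c}$. In the model constructed below, $\mathfrak{c}=\omega_3$, the space has weight $\omega_2$, and all of its points have character $\omega_1$.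
\end{theorem}

\subsection{Results}

Let $C=2^\omega$. For a finite word $s\in 2^{<\omega}$ and a finite word or infinite sequence $z$, the concatenation is $sz$; the length of $s$ is $|s|$, and $x|n$ is the initial segment of $x$ of length $n$. The \emph{cone} of $s$ is the clopen set $[s]=\{sz:z\in C\}$. Two points are \emph{tail equivalent}, $x\,E\,y$, if $x=sz$ and $y=tz$ for some words $s,t$ and some $z\in C$; that is, some shift of $x$ equals some shift of $y$. This is an equivalence relation with countable classes. Let $Q$ be the set of eventually periodic points, the points $av^\infty=avvv\cdots$ with $v\ne\emptyset$. The set $Q$ is countable, dense and a union of $E$-classes. For a cardinal $\kappa$ consider the statement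
\begin{itemize}
\item[$(\mathrm{Tr}_\kappa)$] there is a family $\mathcal{S}$ of $\kappa$ nonempty, pairwise disjoint closed subsets of $C$, each disjoint from $Q$, such that every $E$-class contained in $C\setminus Q$ meets $\bigcup\mathcal{S}$ in exactly one point.
\end{itemize}
The statement $(\mathrm{Tr}_{\mathfrak{c}})$ holds in ZFC: there are $\mathfrak{c}$ classes outside $Q$, and one takes a singleton in each. The content of $(\mathrm{Tr}_\kappa)$ for $\kappa<\mathfrak{c}$ is that a transversal can be cut into few closed pieces. We write $\mathrm{MA}_\lambda(\sigma\text{-centered})$ for Martin's Axiom for $\sigma$-centered posets and at most $\lambda$ dense sets, and $\mathrm{cov}(\mathcal{M})$ for the least number of meager sets that cover $C$; both are recalled in Section~\ref{sec:background}.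

\begin{theorem}[ZFC]\label{thm:A}
Let $\lambda\ge\omega$ satisfy $\mathrm{MA}_\lambda(\sigma\text{-centered})$ and let $(\mathrm{Tr}_\kappa)$ hold. Then there is a compact zero-dimensional homogeneous space $X$ of countable $\pi$-weight with $w(X)=\kappa$ and $\chi(x,X)=\lambda$ for all $x\in X$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\kappa$ be regular uncountable and let $\mu\ge\kappa$ satisfy $\mu^{<\kappa}=\mu$. There is a ccc poset forcing $\mathfrak{c}=\mu$, $\mathrm{MA}_\lambda(\sigma\text{-centered})$ for all infinite $\lambda<\kappa$, and $(\mathrm{Tr}_\kappa)$.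
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If ZFC is consistent, so is $\mathrm{ZFC}+\mathrm{GCH}$. Under GCH we have $\omega_2^{\omega_1}=(2^{\omega_1})^{\omega_1}=\omega_2$, and every map $\omega_1\to\omega_3$ is bounded, so $\omega_3^{\omega_1}\le\omega_3\cdot\omega_2^{\omega_1}=\omega_3$. Hence Theorem~\ref{thm:B} applies with $\kappa=\omega_2$ and $\mu=\omega_3$. In the extension $\mathfrak{c}=\omega_3$, and Theorem~\ref{thm:A} with $\lambda=\omega_1$ gives the space.
\end{proof}

The third theorem is not needed for the answer. It describes the room in which any example must live.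

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] \textup{(ZFC)} A compact space of countable $\pi$-weight and weight less than $\mathrm{cov}(\mathcal{M})$ has a dense set of points of countable character. So a compact nowhere first countable space of countable $\pi$-weight has weight at least $\mathrm{cov}(\mathcal{M})$.
\item[(2)] \textup{(ZFC)} If $X$ is compact, homogeneous and nowhere first countable of countable $\pi$-weight, then $w(X)\le\mathfrak{c}$ and $2^{\chi(X)}=\mathfrak{c}$.
\item[(3)] In every model as in Theorem~\ref{thm:B} with $\kappa\ge\omega_2$ we have $\mathrm{cov}(\mathcal{M})=\kappa$, and a compact nowhere first countable homogeneous space of countable $\pi$-weight and weight $\nu$ exists if and only if $\kappa\le\nu\le\mathfrak{c}$. Moreover, each uncountable $\lambda<\kappa$ is the character of such a space of weight $\nu$, for every such $\nu$.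
\end{enumerate}
\end{theorem}

By (1) and (2), a positive answer requires $\mathrm{cov}(\mathcal{M})<\mathfrak{c}=2^{\omega_1}$. Theorem~\ref{thm:A} separates the two demands that collide under full MA. Homogeneity costs only an instance of Martin's Axiom at the level $\lambda$ of the character, while the weight is the number $\kappa$ of closed sets in a transversal, and there is room for $\lambda<\kappa<\mathfrak{c}$.

\subsection{The method}

The space $X$ comes with a continuous map $\pi$ onto $C$ whose fibers are copies of $2^\lambda$, and the preimages of cones form a $\pi$-base. It has two properties. First, the part of $X$ over any cone is a copy of $X$. Second, every point of $X$ has a clopen neighborhood that consists of a copy $K$ of $2^\lambda$ and a sequence of copies of $X$ accumulating on all of $K$. Martin's Axiom shows that such a sequence is unique up to a permutation (Section~\ref{sec:model}), so every homeomorphism between two such sets $K$ extends to the neighborhoods, and homogeneity of $X$ reduces to homogeneity of $2^\lambda$. The first property forces the construction to be invariant under replacing one prefix by another, and this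 is how tail equivalence enters (Section~\ref{sec:germs}). The space is built in Section~\ref{sec:algebra}, and Theorem~\ref{thm:A} is proved in Section~\ref{sec:homog}. Sections~\ref{sec:forcing} and~\ref{sec:bounds} prove Theorems~\ref{thm:B} and~\ref{thm:C}.

\section{Background}\label{sec:background}

\subsection{Compact spaces and Boolean algebras}

For a space $K$ let $\mathrm{Clop}(K)$ be the Boolean algebra of its clopen subsets; $K$ is \emph{zero-dimensional} if $\mathrm{Clop}(K)$ is a base. We use the following facts.
\begin{itemize}
\item[(B1)] If $X$ is compact, $\lambda$ is infinite and $\{p\}$ is an intersection of $\lambda$ open sets, then $\chi(p,X)\le\lambda$.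
\item[(B2)] If $K$ is compact and has a base of size at most $\lambda\ge\omega$, then $|\mathrm{Clop}(K)|\le\lambda$, since a clopen set is a finite union of basic sets. Hence $w(K)=|\mathrm{Clop}(K)|$ when $K$ is compact, zero-dimensional and infinite.
\item[(B3)] For infinite $\lambda$ the cube $2^\lambda$ is a compact zero-dimensional topological group, hence homogeneous, of weight $\lambda$. Every point has character $\lambda$: fewer than $\lambda$ basic neighborhoods of a point restrict fewer than $\lambda$ coordinates, so their intersection is not a single point.
\item[(B4)] (Brouwer) A compact metrizable zero-dimensional space without isolated points is homeomorphic to $2^\omega$.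
\item[(B5)] (\v{C}ech--Posp\'{\i}\v{s}il) A compact space all of whose points have character at least $\tau\ge\omega$ has at least $2^\tau$ points.
\item[(B6)] (Stone duality) The Stone space $\mathrm{St}(B)$ of a Boolean algebra $B$ is the set of its ultrafilters, with the base of sets $\widehat{W}=\{p:W\in p\}$, $W\in B$. It is compact and zero-dimensional, and $W\mapsto\widehat{W}$ is an isomorphism of $B$ onto $\mathrm{Clop}(\mathrm{St}(B))$. For $0\ne O\in B$, the set $B|O=\{W\in B:W\le O\}$ is a Boolean algebra with unit $O$, and $p\mapsto p\cap(B|O)$ is a homeomorphism of $\widehat{O}$ onto $\mathrm{St}(B|O)$. If $K$ is compact and zero-dimensional, the ultrafilters of $\mathrm{Clop}(K)$ are exactly the sets $\{U:k\in U\}$, one for each $k\in K$.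
\end{itemize}

\subsection{Martin's Axiom and the covering number}

Let $\mathbb{P}$ be a poset. A set $D\subset\mathbb{P}$ is \emph{dense} if every element of $\mathbb{P}$ has a lower bound in $D$. A \emph{filter} is a nonempty upward closed set $G$ in which any two elements have a common lower bound in $G$. A subset of $\mathbb{P}$ is \emph{centered} if any finitely many of its elements have a common lower bound in $\mathbb{P}$, and $\mathbb{P}$ is \emph{$\sigma$-centered} if it is a countable union of centered sets. Countable posets are $\sigma$-centered, since singletons are centered. For infinite $\lambda$ and a class $\Gamma$ of posets, $\mathrm{MA}_\lambda(\Gamma)$ says that for every poset in $\Gamma$ and every family of at most $\lambda$ dense sets there is a filter meeting them all. By Baire's theorem $\mathrm{cov}(\mathcal{M})$ is uncountable, and $\mathrm{cov}(\mathcal{M})\le\mathfrak{c}$ because singletons are meager.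

\begin{lemma}\label{lem:cov}
Let $\nu$ be infinite. Then $\nu<\mathrm{cov}(\mathcal{M})$ if and only if $\mathrm{MA}_\nu(\text{countable})$ holds. In that case the filter can be chosen to contain any prescribed element of the poset.
\end{lemma}

\begin{proof}
Assume $\mathrm{MA}_\nu(\text{countable})$. The union of $\nu$ meager sets is contained in the union of $\nu$ closed nowhere dense sets $F_\xi$, $\xi<\nu$. Order $2^{<\omega}$ by letting longer words be smaller. The sets $\{s:[s]\cap F_\xi=\emptyset\}$ and $\{s:|s|\ge n\}$ are dense. A filter meeting all of them is the set of initial segments of a point of $C$ that lies outside every $F_\xi$.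

Conversely, let $\nu<\mathrm{cov}(\mathcal{M})$, let $\mathbb{P}$ be countable, $p_*\in\mathbb{P}$, and let $D_\xi$ be dense for $\xi<\nu$. If $\mathbb{P}$ is finite, a minimal element below $p_*$ lies in every dense set, and the elements above it form the filter. So let $\mathbb{P}$ be infinite and discrete, so that $\mathbb{P}^\omega\cong\omega^\omega$. The map $(n_0,n_1,\dots)\mapsto 0^{n_0}10^{n_1}1\cdots$ identifies $\omega^\omega$ with a dense subspace of $C$ with countable complement, and nowhere dense subsets of a dense subspace are nowhere dense in $C$. Hence $\nu$ nowhere dense sets do not cover $\mathbb{P}^\omega$. For $x\in\mathbb{P}^\omega$ put $p_0=p_*$, and $p_{n+1}=x(n)$ if $x(n)\le p_n$, $p_{n+1}=p_n$ otherwise. The set $\{x:p_n\in D_\xi\text{ for some }n\}$ is open, and it is dense: $x|n$ determines $p_n$, and one can take $x(n)\in D_\xi$ below $p_n$. So some $x$ lies in all these sets, and the elements above some $p_n$ form the required filter.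
\end{proof}

In particular $\mathrm{MA}_\lambda(\sigma\text{-centered})$ implies $\lambda<\mathrm{cov}(\mathcal{M})\le\mathfrak{c}$.

\section{A sequence accumulating on a Cantor cube}\label{sec:model}

This section contains the local picture of the space and the only direct application of Martin's Axiom to it. Call a map $e:N\to K$ into a space $K$ \emph{recurrent} if $N$ is countably infinite and every nonempty open subset of $K$ contains $e(n)$ for infinitely many $n\in N$. A homeomorphism composed with a recurrent map is recurrent. We first need a recurrent map into $2^\lambda$. We produce one that is an orbit of a homeomorphism; this extra property is needed at the periodic points of $C$ in Section~\ref{sec:algebra}. Put $\Lambda=\lambda\times\mathbb{Z}$, so that $2^\Lambda\cong 2^\lambda$.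

\begin{lemma}\label{lem:shift}
Let $\omega\le\lambda\le\mathfrak{c}$ and let $\theta$ be the homeomorphism of $2^\Lambda$ given by $\theta(\eta)(\xi,j)=\eta(\xi,j+1)$. There is a recurrent map $d:\omega\to 2^\Lambda$ with $\theta(d(n))=d(n+1)$ for all $n$.
\end{lemma}

\begin{proof}
Such a $d$ has the form $d(n)(\xi,j)=x_\xi(n+j)$ for sequences $x_\xi\in 2^{\mathbb{Z}}$, and every map of this form satisfies $\theta(d(n))=d(n+1)$. Recurrence asks that any finitely many of the $x_\xi$ show any prescribed words at a common position, infinitely often.

List all triples $(k,m,F)$ with $k\in\omega$, $m\ge1$ and $F:2^k\to 2^m$ as $(k_i,m_i,F_i)$, $i<\omega$, each triple occurring infinitely often. For $r\in 2^\omega$ let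
\[
x_r=F_0(r|k_0)\,F_1(r|k_1)\,F_2(r|k_2)\cdots\in 2^\omega .
\]
The $i$-th block starts at position $m_0+\dots+m_{i-1}$, which does not depend on $r$. Let $r_1,\dots,r_l$ be distinct and $a_1,\dots,a_l\in 2^m$. Choose $k$ such that the words $r_i|k$ are distinct, and $F:2^k\to 2^m$ with $F(r_i|k)=a_i$. If $n$ is the starting position of a block that belongs to $(k,m,F)$, then $x_{r_i}(n+j)=a_i(j)$ for all $i\le l$ and $j<m$, and there are infinitely many such $n$.

Since $\lambda\le\mathfrak{c}$, there are distinct $r_\xi\in 2^\omega$, $\xi<\lambda$. Let $x_\xi$ be $x_{r_\xi}$ extended by $0$ to the negative integers. A nonempty open subset of $2^\Lambda$ contains a set that prescribes the values at the coordinates $(\xi_i,j)$, $i\le l$, $-a\le j\le b$, for some $a,b\ge0$. Let $m=a+b+1$ and let $a_i(j+a)$ be the value prescribed at $(\xi_i,j)$. For each of the infinitely many $n$ found above, $d(n+a)(\xi_i,j)=x_{\xi_i}(n+j+a)=a_i(j+a)$, so $d(n+a)$ lies in the open set.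
\end{proof}

Let $K$ be compact and zero-dimensional and let $e:N\to K$ be recurrent. On the disjoint union $Z(e)=K\cup N$ put $U^+=U\cup e^{-1}(U)$ for $U\in\mathrm{Clop}(K)$, and take as a base the singletons $\{n\}$, $n\in N$, and the sets $U^+\setminus F$ with $F\subset N$ finite. The space $Z(e)$ is Hausdorff, since $U^+$ and $(K\setminus U)^+$ are complementary and the singletons $\{n\}$ are clopen. It is compact, since finitely many sets $U_i^+\setminus F_i$ that cover $K$ miss only finitely many points of $N$. The subspace $K$ keeps its topology, and by recurrence $N$ is dense, so the singletons $\{n\}$ form a countable $\pi$-base. For $K=2^\Lambda$ we thus have a compact space of countable $\pi$-weight with points of character at least $\lambda$. The next lemma says that $Z(e)$ does not depend on $e$.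

\begin{lemma}[Matching]\label{lem:match}
Assume $\mathrm{MA}_\lambda(\sigma\text{-centered})$. Let $K$ be compact and zero-dimensional with $w(K)\le\lambda$, and let $e:N\to K$ and $e':N'\to K$ be recurrent. There is a bijection $\sigma:N\to N'$ such that for every clopen $U\subset K$ and all but finitely many $n\in N$,
\begin{equation}\label{eq:match}
e(n)\in U\iff e'(\sigma(n))\in U .
\end{equation}
\end{lemma}

\begin{proof}
For countably many sets $U$ this is a back-and-forth construction in which the $i$-th step respects the first $i$ clopen sets. For $\lambda$ sets we let a filter choose the order in which they are taken into account.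

A condition is a pair $(f,F)$, where $f$ is a finite partial injection from $N$ to $N'$ and $F$ is a finite subset of $\mathrm{Clop}(K)$. Put $(f_1,F_1)\le(f,F)$ if $f\subset f_1$, $F\subset F_1$, and $e(n)\in U\Leftrightarrow e'(f_1(n))\in U$ for all $n\in\operatorname{dom}f_1\setminus\operatorname{dom}f$ and $U\in F$. This relation is transitive: if $(f_2,F_2)\le(f_1,F_1)\le(f,F)$ and $U\in F$, the equivalence holds on $\operatorname{dom}f_2\setminus\operatorname{dom}f_1$ because $U\in F_1$, and on $\operatorname{dom}f_1\setminus\operatorname{dom}f$ because $f_2$ extends $f_1$. Conditions $(f,F_1),\dots,(f,F_k)$ have the lower bound $(f,F_1\cup\dots\cup F_k)$, and there are countably many $f$, so the poset is $\sigma$-centered.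

For clopen $U$ the set $\{(f,F):U\in F\}$ is dense. For $n\in N$ the set $\{(f,F):n\in\operatorname{dom}f\}$ is dense. Indeed, let $n\notin\operatorname{dom}f$ and let $A$ be the atom containing $e(n)$ of the finite algebra generated by $F$. It is a nonempty clopen set, so $e'(n')\in A$ for infinitely many $n'$, hence for some $n'\notin\operatorname{ran}f$, and $(f\cup\{(n,n')\},F)\le(f,F)$. The same argument with $e$ and $e'$ interchanged shows that $\{(f,F):n'\in\operatorname{ran}f\}$ is dense for $n'\in N'$. By (B2) these are at most $\lambda$ dense sets. Let $G$ be a filter meeting them all and let $\sigma$ be the union of the first coordinates of its members; it is a bijection of $N$ onto $N'$. Given $U$, take $(f,F)\in G$ with $U\in F$. For $n\notin\operatorname{dom}f$ there is $(f_1,F_1)\in G$ below $(f,F)$ with $n\in\operatorname{dom}f_1$, and then \eqref{eq:match} holds for $n$.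
\end{proof}

\begin{example}\label{ex:orbits}
Assume $\mathrm{MA}_\lambda(\sigma\text{-centered})$, let $K=2^\Lambda$ and let $d:\omega\to K$ be recurrent. We show that any point $k\in K$ can be moved to any point $k'\in K$ by a homeomorphism of $Z(d)$. Take a homeomorphism $h$ of $K$ with $h(k)=k'$, let $\sigma$ be given by Lemma~\ref{lem:match} for $d$ and $h^{-1}\circ d$, and let $f=h\cup\sigma$. For clopen $U\subset K$ and all but finitely many $n$,
\[
f(n)\in U^+\iff h^{-1}(d(\sigma(n)))\in h^{-1}(U)\iff d(n)\in h^{-1}(U)\iff n\in(h^{-1}(U))^+ .
\]
So $f^{-1}(U^+)$ differs from $(h^{-1}(U))^+$ in finitely many isolated points and is clopen. Thus $f$ is a continuous bijection of a compact space, hence a homeomorphism. Only the isolated points keep $Z(d)$ from being homogeneous.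
\end{example}

\begin{remark}
Lemma~\ref{lem:match} fails for $K=2^\Lambda$ when $\lambda\le\mathfrak{c}<2^\lambda$, for instance for $\lambda=\omega_1$ under CH. A homeomorphism of $Z(d)$ permutes the dense countable set of isolated points and is determined by this permutation. So a point of $K$ has at most $\mathfrak{c}$ images, while $|K|=2^\lambda$, and the conclusion of Example~\ref{ex:orbits} is false.
\end{remark}

To remove the defect in Example~\ref{ex:orbits} we want a space $X$ in which each isolated point of $Z(e)$ is replaced by a copy of $X$ itself, and in which every point lies in the set $K$ of some such picture. The Cantor set organizes this. If $L\subset C$ is closed and nowhere dense, then $C\setminus L$ is a disjoint union of countably many cones; the cones play the role of $N$, and $L\times 2^\Lambda$ plays the role of $K$. Since $L$ may be large, one picture serves many points of $C$ at once, and the weight of $X$ will be the number of pictures needed.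

\section{Prefix replacement and germs}\label{sec:germs}

The part of $X$ over a cone $[s]$ is to be a copy of $X$, so the construction must be invariant under the homeomorphisms
\[
g_{t,s}:[s]\to[t],\qquad g_{t,s}(sz)=tz ,
\]
and $x\,E\,y$ holds exactly when some $g_{t,s}$ sends $x$ to $y$. Whatever local structure we place at $x$ is carried by these maps to every point of its class. This is consistent only if we know all the ways in which the maps $g_{t,s}$ can send $x$ to $y$. Two maps defined near $x$ have the same \emph{germ} at $x$ if they agree on a neighborhood of $x$. A \emph{prefix germ} from $x$ to $y$ is the germ at $x$ of some $g_{t,s}$ with $g_{t,s}(x)=y$. Put $h_v=g_{v,\emptyset}$, so that $h_v(z)=vz$.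

\begin{lemma}\label{lem:germs}
\begin{enumerate}
\item[(a)] Compositions and inverses of prefix germs are prefix germs.
\item[(b)] If $x\notin Q$ and $x\,E\,y$, there is exactly one prefix germ from $x$ to $y$.
\item[(c)] Let $q=v^\infty$, where $|v|$ is the least period of $q$. Every prefix germ from $q$ to $q$ is the germ of $h_v^m$ for some $m\in\mathbb{Z}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $g_{t,s}^{-1}=g_{s,t}$, and the restriction of $g_{t,s}$ to $[sa]$ is $g_{ta,sa}$. Let $g_{t,s}(x)=y\in[t']$ and consider $g_{u,t'}\circ g_{t,s}$ near $x$. Both $t$ and $t'$ are initial segments of $y$. If $t'=ta$, the composition is $g_{u,ta}\circ g_{ta,sa}=g_{u,sa}$ near $x$. If $t=t'a$, it is $g_{ua,t'a}\circ g_{t,s}=g_{ua,s}$.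

(b) Let $x=sz=s'z'$ and $y=tz=t'z'$ with $|s|\le|s'|$. Then $s'=sa$ and $z=az'$, so $taz'=t'z'$. If $|ta|\ne|t'|$, one of the words $ta$, $t'$ is the other followed by a nonempty word $w$, and canceling gives $z'=wz'$. Then $z'=w^\infty$ and $x\in Q$, a contradiction. Hence $t'=ta$, and $g_{t',s'}$ is the restriction of $g_{t,s}$ to $[s']$.

(c) Let $q=sz=tz$. If $|s|=|t|$, then $s=t$ and we take $m=0$. Otherwise, passing to the inverse if necessary, $t=sw$ with $w\ne\emptyset$, and $z=wz$, so $|w|$ is a period of $z$, meaning $z(n+|w|)=z(n)$ for all $n$. Since $q$ is purely periodic and $z$ is a shift of $q$, also $q$ is a shift of $z$, and so $|w|$ is a period of $q$. If $i<j$ are periods of $q$, so is $j-i$, because $q(n+j-i)=q(n+j)=q(n)$. Subtracting $|v|$ repeatedly and using its minimality, we get $|w|=m|v|$ with $m\ge1$. The words $v^ms$ and $t=sw$ are initial segments of $q=v^mq$ of the same length, so they coincide, and $h_v^m(sy)=v^msy=ty=g_{t,s}(sy)$ for all $y\in C$.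
\end{proof}

A transversal of $E$ cannot be cut into too few closed pieces.

\begin{lemma}\label{lem:Trcov}
Let $\mathcal{S}$ be a family of closed subsets of $C\setminus Q$ such that every point of $C\setminus Q$ is $E$-equivalent to a point of $\bigcup\mathcal{S}$. Then every $S\in\mathcal{S}$ is nowhere dense and $|\mathcal{S}|\ge\mathrm{cov}(\mathcal{M})$.
\end{lemma}

\begin{proof}
A closed set disjoint from the dense set $Q$ is nowhere dense. The space $C$ is the union of the countable set $Q$ and the meager sets $\bigcup_{s,t}g_{t,s}(S\cap[s])$, $S\in\mathcal{S}$. So $|\mathcal{S}|+1\ge\mathrm{cov}(\mathcal{M})$, and $\mathrm{cov}(\mathcal{M})$ is infinite.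
\end{proof}

The local structure at a point $x\in C$ will be an algebra of germs of sets. An open set $W$ is \emph{regular open} if $W=\operatorname{int}\operatorname{cl}W$. The regular open subsets of $C$ form a Boolean algebra $RO(C)$ with meet $W\cap W'$ and complement $C\setminus\operatorname{cl}W$; it contains $\mathrm{Clop}(C)$ as a subalgebra. If $O$ is clopen, then $\operatorname{cl}(W\cap O)=\operatorname{cl}W\cap O$, so $W\mapsto W\cap O$ is a homomorphism of $RO(C)$ onto $RO(O)=\{W\in RO(C):W\subset O\}$. Write $W\sim_xW'$ if $W\cap O=W'\cap O$ for some clopen $O\ni x$. This is a congruence. Let $RO_x$ be the quotient algebra and $[W]_x$ the class of $W$, its \emph{germ at $x$}. For clopen $O\ni x$ the map $W\mapsto[W]_x$ is also a homomorphism on $RO(O)$, because the complements of $W$ in $RO(O)$ and in $RO(C)$ agree on $O$. A homeomorphism $g:O\to O'$ between clopen sets induces for $x\in O$ an isomorphism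
\[
g_x:RO_x\to RO_{g(x)},\qquad g_x([W]_x)=[g(W\cap O)]_{g(x)} ,
\]
which depends only on the germ of $g$ at $x$; composition of germs corresponds to composition of these isomorphisms.

\section{The algebra and its Stone space}\label{sec:algebra}

Fix $\lambda$, $\kappa$ and $\mathcal{S}$ as in Theorem~\ref{thm:A}. By Lemmas~\ref{lem:cov} and~\ref{lem:Trcov},
\begin{equation}\label{eq:order}
\lambda<\mathrm{cov}(\mathcal{M})\le\kappa\qquad\text{and}\qquad\lambda<\mathfrak{c},
\end{equation}
and the members of $\mathcal{S}$ are nowhere dense. Let $\Lambda$, $\theta$, $d$ be as in Lemma~\ref{lem:shift}. The plan is to choose at every $x\in C$ a subalgebra $\mathcal{G}_x\subset RO_x$ isomorphic to $\mathrm{Clop}(2^\Lambda)$, invariantly under prefix germs, and to take the algebra of all regular open sets whose germs lie in the $\mathcal{G}_x$.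

\subsection{Charts}

For a nonempty word $u$ let $u^-$ be $u$ without its last letter. Let $t$ be a word and $L\subset[t]$ a nonempty closed nowhere dense set. Let $N(t,L)$ be the set of words $u$ that properly extend $t$ and satisfy $[u]\cap L=\emptyset\ne[u^-]\cap L$.

\begin{lemma}\label{lem:cones}
\begin{enumerate}
\item[(a)] The cones $[u]$, $u\in N(t,L)$, partition $[t]\setminus L$.
\item[(b)] Let $a$ extend $t$ and $[a]\cap L\ne\emptyset$. Every $u\in N(t,L)$ with $[u]\cap[a]\ne\emptyset$ properly extends $a$, and there are infinitely many such $u$.
\end{enumerate}
\end{lemma}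

\begin{proof}
(a) Let $x\in[t]\setminus L$. Since $L$ is closed, there is a least $k$ with $[x|k]\cap L=\emptyset$, and $k>|t|$ because $L\subset[t]$; so $x|k\in N(t,L)$. If $u\in N(t,L)$ is a proper initial segment of $u'$, then $[(u')^-]\subset[u]$ misses $L$, so $u'\notin N(t,L)$. Thus distinct members have disjoint cones.

(b) Such a $u$ is comparable with $a$, and it is not an initial segment of $a$ because $[a]$ meets $L$ and $[u]$ does not. If there were finitely many such $u$, then $[a]\setminus L$ would be closed and $[a]\cap L$ would be a nonempty open subset of the nowhere dense set $L$.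
\end{proof}

\begin{definition}\label{def:chart}
A \emph{chart} is a triple $(t,L,\ell)$, where $L\subset[t]$ is nonempty, closed and nowhere dense, and $\ell:N\to 2^\Lambda$ is a map on $N=N(t,L)$ such that
\begin{itemize}
\item[$(*)$] for every word $a$ extending $t$ with $[a]\cap L\ne\emptyset$ and every nonempty clopen $V\subset 2^\Lambda$, infinitely many $u\in N$ extend $a$ and have $\ell(u)\in V$.
\end{itemize}
For clopen $V\ne 2^\Lambda$ put $D_V=\bigcup\{[u]:u\in N,\ \ell(u)\in V\}$, and put $D_{2^\Lambda}=[t]$.
\end{definition}

So a chart labels the cones complementary to $L$ by points of $2^\Lambda$, in such a way that near every point of $L$ the labels are dense. The set $D_V$ is the analogue of $e^{-1}(V)$ in $Z(e)$.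

\begin{lemma}\label{lem:DV}
Let $(t,L,\ell)$ be a chart.
\begin{enumerate}
\item[(a)] If $V\ne\emptyset,2^\Lambda$, then $\operatorname{cl}D_V\setminus D_V=L$.
\item[(b)] The map $V\mapsto D_V$ is a homomorphism of $\mathrm{Clop}(2^\Lambda)$ into $RO([t])$.
\item[(c)] For $z\in L$ the homomorphism $V\mapsto[D_V]_z$ is injective. For $z\in C\setminus L$ the germ $[D_V]_z$ is $0$ or $1$.
\end{enumerate}
\end{lemma}

\begin{proof}
A point $z\notin L$ has a clopen neighborhood, namely $C\setminus[t]$ or a cone $[u]$ with $u\in N$, that is contained in $D_V$ or disjoint from it. This gives the second part of (c), and it shows $\operatorname{cl}D_V\subset D_V\cup L$. If $V\ne\emptyset$, then by $(*)$ the set $D_V$ meets every neighborhood of every point of $L$. For $V\ne 2^\Lambda$ it is disjoint from $L$, and (a) follows. Let $V\ne\emptyset,2^\Lambda$ and $V^c=2^\Lambda\setminus V$. By (a) and Lemma~\ref{lem:cones}(a), $[t]\setminus\operatorname{cl}D_V=D_{V^c}$. Applying this twice gives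
\[
\operatorname{int}\operatorname{cl}D_V=[t]\setminus\operatorname{cl}([t]\setminus\operatorname{cl}D_V)=[t]\setminus\operatorname{cl}D_{V^c}=D_V .
\]
So $D_V$ is regular open and $D_{V^c}$ is its complement in $RO([t])$; both statements also hold for $D_\emptyset=\emptyset$ and $D_{2^\Lambda}=[t]$. Since $D_V\cap D_{V'}=D_{V\cap V'}$, (b) follows. Finally $[D_V]_z\ne0$ for $z\in L$ and $V\ne\emptyset$, so the homomorphism in (c) has trivial kernel.
\end{proof}

\subsection{One chart for each tail class}

We choose charts $(\emptyset,S,\ell_S)$ whose closed sets $S$ together meet each $E$-class exactly once. Write $N_S=N(\emptyset,S)$, and $D_{S,V}$ for the sets $D_V$ of this chart.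

\emph{The sets $S\in\mathcal{S}$.} List the pairs $(a,j)$ with $[a]\cap S\ne\emptyset$ and $j\in\omega$ in a sequence. By Lemma~\ref{lem:cones}(b) we can choose successively distinct words $u_{(a,j)}\in N_S$ extending $a$. Put $\ell_S(u_{(a,j)})=d(j)$ and define $\ell_S$ arbitrarily elsewhere. Condition $(*)$ holds because $d(j)\in V$ for infinitely many $j$.

\emph{The classes inside $Q$.} Here an arbitrary labeling will not do, because by Lemma~\ref{lem:germs}(c) there are nontrivial prefix germs from a periodic point to itself, and the germ algebra must be invariant under them.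

\begin{example}
Let $q=0^\infty$ and $S=\{q\}$. Then $N_S=\{0^n1:n\in\omega\}$, a labeling is a sequence $\eta_n=\ell_S(0^n1)$, and $(*)$ says that $n\mapsto\eta_n$ is recurrent. The map $h_0$ sends $[0^n1]$ to $[0^{n+1}1]$. So for $V\ne\emptyset,2^\Lambda$ the set $h_0(D_{S,V})$ agrees with some $D_{S,V'}$ near $q$ if and only if
\[
\eta_n\in V\iff\eta_{n+1}\in V'\qquad\text{for all but finitely many }n .
\]
If $\eta_{2k}=d(k)$ and $\eta_{2k+1}$ is constant, no $V'$ works: for even $n$ the left side is true and false infinitely often, and the right side does not change. If $\eta_n=d(n)$, then $V'=\theta(V)$ works.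
\end{example}

Every $E$-class inside $Q$ contains a purely periodic point. Choose one such point $q=v^\infty$ in each of these classes, with $|v|$ the least period of $q$, and let $S=\{q\}$. The members of $N_S$ are the words $(q|k)(1-q(k))$. Writing $k=n|v|+i$ with $i<|v|$, we see that they are written uniquely as $v^nu$ with $n\in\omega$ and $u$ in the finite nonempty set $F_v=\{(v|i)(1-v(i)):i<|v|\}$. Put $\ell_S(v^nu)=d(n)$. If $q\in[a]$, then $v^nu$ extends $a$ as soon as $n|v|\ge|a|$, so $(*)$ holds. For $V\ne 2^\Lambda$, since $d(m-1)\in V$ is equivalent to $d(m)\in\theta(V)$,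
\[
h_v(D_{S,V})=\bigcup\{[v^mu]:u\in F_v,\ m\ge1,\ d(m)\in\theta(V)\}=D_{S,\theta(V)}\cap[v];
\]
the last equality holds because $[v^mu]\subset[v]$ for $m\ge1$ and $[u]\cap[v]=\emptyset$ for $u\in F_v$. Also $h_v(C)=[v]$. Therefore
\begin{equation}\label{eq:periodic}
(h_v)_q([D_{S,V}]_q)=[D_{S,\theta(V)}]_q\qquad\text{for all clopen }V\subset 2^\Lambda .
\end{equation}

Let $\mathcal{S}^*$ consist of the members of $\mathcal{S}$ and the chosen sets $\{q\}$. The members of $\mathcal{S}^*$ are pairwise disjoint, $|\mathcal{S}^*|=\kappa$, and every $E$-class meets $\bigcup\mathcal{S}^*$ in exactly one point.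

\subsection{The invariant system of germ algebras}

For $x\in S\in\mathcal{S}^*$ put $\mathcal{G}_x=\{[D_{S,V}]_x:V\in\mathrm{Clop}(2^\Lambda)\}$, a subalgebra of $RO_x$ by Lemma~\ref{lem:DV}. For arbitrary $y\in C$ let $x$ be the point of $\bigcup\mathcal{S}^*$ in the class of $y$ and put $\mathcal{G}_y=g_x(\mathcal{G}_x)$, where $g$ is a prefix germ from $x$ to $y$. This is where a class must meet $\bigcup\mathcal{S}^*$ only once: a second point would carry a second prescription, with no reason to agree with the first.

\begin{lemma}\label{lem:invariant}
The algebra $\mathcal{G}_y$ does not depend on the choice of $g$, and $g_y(\mathcal{G}_y)=\mathcal{G}_{y'}$ for every prefix germ $g$ from a point $y$ to a point $y'$.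
\end{lemma}

\begin{proof}
If $y\notin Q$, then $x\notin Q$ and $g$ is unique by Lemma~\ref{lem:germs}(b). If $y\in Q$, then $x=q=v^\infty$ is a chosen point. For two prefix germs $g,g'$ from $q$ to $y$, the germ $(g')^{-1}g$ is a power of $h_v$ by Lemma~\ref{lem:germs}(a),(c). Since $\theta$ permutes the clopen sets, \eqref{eq:periodic} shows that $(h_v)_q$ maps $\mathcal{G}_q$ onto itself, and so do its powers. Hence $g_q(\mathcal{G}_q)=g'_q(\mathcal{G}_q)$. Taking the identity germ, we see that the two definitions agree on $\bigcup\mathcal{S}^*$. For the second claim, if $g'$ is a prefix germ from $x\in\bigcup\mathcal{S}^*$ to $y$, then $gg'$ is one from $x$ to $y'$, so $\mathcal{G}_{y'}=g_y(g'_x(\mathcal{G}_x))=g_y(\mathcal{G}_y)$.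
\end{proof}

Let
\[
B=\{W\in RO(C):[W]_x\in\mathcal{G}_x\text{ for all }x\in C\},\qquad X=\mathrm{St}(B).
\]
Since the germ maps are homomorphisms and the $\mathcal{G}_x$ are subalgebras, $B$ is a subalgebra of $RO(C)$. It contains $\mathrm{Clop}(C)$, as germs of clopen sets are $0$ or $1$. For $p\in X$ the set $p\cap\mathrm{Clop}(C)$ is an ultrafilter of $\mathrm{Clop}(C)$, so it consists of the clopen neighborhoods of a unique point $\pi(p)\in C$. For clopen $O\subset C$ we have $\pi^{-1}(O)=\widehat{O}$, so $\pi:X\to C$ is continuous. Write $X_O=\widehat{O}$.

\begin{lemma}\label{lem:selfsim}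
\begin{enumerate}
\item[(a)] Each $g_{t,s}$ induces a homeomorphism $\widehat{g}_{t,s}:X_{[s]}\to X_{[t]}$.
\item[(b)] $X_O\cong X$ for every nonempty clopen $O\subset C$.
\item[(c)] The sets $X_{[s]}$, $s\in 2^{<\omega}$, form a countable $\pi$-base of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $g=g_{t,s}$ and $W\in B|[s]$. Then $g(W)\in RO([t])$. Its germ at $g(x)\in[t]$ is $g_x([W]_x)\in\mathcal{G}_{g(x)}$ by Lemma~\ref{lem:invariant}, and its germ at a point outside $[t]$ is $0$. So $g(W)\in B|[t]$. The same applies to $g^{-1}=g_{s,t}$, so $W\mapsto g(W)$ is an isomorphism of $B|[s]$ onto $B|[t]$, and (B6) gives the homeomorphism.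

(b) By (a), $X_{[s]}\cong X_{[\emptyset]}=X$ for all $s$. In particular $X=X_{[0]}\sqcup X_{[1]}\cong X\sqcup X$, and by induction every finite nonempty disjoint sum of copies of $X$ is homeomorphic to $X$. A nonempty clopen set $O$ is a finite disjoint union of cones.

(c) A nonempty open subset of $X$ contains some $\widehat{W}$ with $\emptyset\ne W\in B$, and $W$ contains a cone $[s]$, so $\emptyset\ne X_{[s]}\subset\widehat{W}$.
\end{proof}

\subsection{The space over a chart}

We move the chosen charts around by prefix replacement, so that every point of $C$ lies in the closed set of a chart that describes the algebras $\mathcal{G}_z$.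

\begin{lemma}\label{lem:standard}
Let $S\in\mathcal{S}^*$, let $s,t$ be words with $[s]\cap S\ne\emptyset$, and let $g=g_{t,s}$ and $L=g(S\cap[s])$. Then $N(t,L)=\{tw:sw\in N_S\}$, and $(t,L,\ell)$ with $\ell(tw)=\ell_S(sw)$ is a chart. Its sets $D_V$ belong to $B$, and
\begin{equation}\label{eq:adapted}
\mathcal{G}_z=\{[D_V]_z:V\in\mathrm{Clop}(2^\Lambda)\}\qquad\text{for all }z\in L .
\end{equation}
Call these charts \emph{standard}. There are at most $\kappa$ standard charts, and for every $y\in C$ there is a standard chart $(t,L,\ell)$ with $y\in L$ and $t\ne\emptyset$.
\end{lemma}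

\begin{proof}
The set $L\subset[t]$ is nonempty, closed and nowhere dense. For every word $w$ we have $[tw]\cap L=g([sw]\cap S)$. If $sw\in N_S$, then $w\ne\emptyset$ because $[s]$ meets $S$, and for $w\ne\emptyset$ the conditions $tw\in N(t,L)$ and $sw\in N_S$ translate into each other. For $(*)$, let $[ta]\cap L\ne\emptyset$ and $V\ne\emptyset$. Then $[sa]\cap S\ne\emptyset$, so infinitely many words $sw\in N_S$ extend $sa$ and have label in $V$, and the words $tw$ extend $ta$ and have the same labels. By Lemma~\ref{lem:cones}(b), every $u\in N_S$ whose cone meets $[s]$ extends $s$; hence $D_V=g(D_{S,V}\cap[s])$ for $V\ne 2^\Lambda$, and this also holds for $V=2^\Lambda$. For $z=g(x)$ with $x\in S\cap[s]$ this gives $[D_V]_z=g_x([D_{S,V}]_x)$, which is \eqref{eq:adapted}. By \eqref{eq:adapted} and Lemma~\ref{lem:DV}(c), $D_V\in B$. Standard charts are indexed by triples $(S,s,t)$, so there are at most $\kappa\cdot\omega=\kappa$. Given $y$, write $y=tz$ and $x=sz$ with $x\in S\in\mathcal{S}^*$; appending the first letter of $z$ to both $s$ and $t$ makes $t$ nonempty.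
\end{proof}

The next proposition says that over a standard chart $X$ looks like the space $Z(e)$ of Section~\ref{sec:model}, with $K=L\times 2^\Lambda$ and with the copy $X_{[w]}$ of $X$ in place of the isolated point $w$. To define $e$ we attach to each cone a nearby point of $L$: for $w\in N$ choose $r(w)\in L\cap[w^-]$.

\begin{proposition}\label{prop:chart}
Let $(t,L,\ell)$ be a standard chart, $N=N(t,L)$, $K=L\times 2^\Lambda$, and $e(w)=(r(w),\ell(w))\in K$ for $w\in N$.
\begin{enumerate}
\item[(a)] $K\cong 2^\lambda$, and $e:N\to K$ is recurrent.
\item[(b)] For $(z,\eta)\in K$ let $\rho(z,\eta)$ be the set of all $W\in B$ such that the unique $V$ with $[W]_z=[D_V]_z$ contains $\eta$. Then $\rho$ is a homeomorphism of $K$ onto $\pi^{-1}(L)$, and $\pi(\rho(z,\eta))=z$.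
\item[(c)] Let $W\in B$. For all but finitely many $w\in N$, either $[w]\subset W$ and $\rho(e(w))\in\widehat{W}$, or $[w]\cap W=\emptyset$ and $\rho(e(w))\notin\widehat{W}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The space $L\times 2^\omega$ is compact, metrizable, zero-dimensional and has no isolated points, so it is homeomorphic to $2^\omega$ by (B4). As $\Lambda$ is infinite of size $\lambda$, we get $K\cong L\times 2^\omega\times 2^\Lambda\cong 2^\omega\times 2^\Lambda\cong 2^\lambda$. A nonempty open subset of $K$ contains a set $([a]\cap L)\times V$ with $a$ extending $t$, $[a]\cap L\ne\emptyset$ and $V\ne\emptyset$ clopen. By $(*)$ infinitely many $w\in N$ extend $a$ and have $\ell(w)\in V$. They extend $a$ properly by Lemma~\ref{lem:cones}(b), so $r(w)\in[w^-]\subset[a]$.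

For (b) and (c) we first put a given $W\in B$ into a normal form along $L$. By \eqref{eq:adapted}, every $z\in L$ lies in a cone contained in $[t]$ on which $W$ coincides with some $D_V$. Finitely many of these cones cover the compact set $L$. Two cones are nested or disjoint, so the maximal ones among them are pairwise disjoint cones $[a_1],\dots,[a_k]\subset[t]$ that cover $L$, each meeting $L$, with clopen sets $V_i$ such that
\begin{equation}\label{eq:normal}
W\cap[a_i]=D_{V_i}\cap[a_i]\qquad(1\le i\le k).
\end{equation}

(b) By \eqref{eq:adapted} and Lemma~\ref{lem:DV}(c), for $z\in L$ there is a homomorphism $\varphi_z:B\to\mathrm{Clop}(2^\Lambda)$ defined by $[W]_z=[D_{\varphi_z(W)}]_z$. It is onto, since $\varphi_z(D_V)=V$. The set $\rho(z,\eta)$ is the preimage under $\varphi_z$ of the ultrafilter $\{V:\eta\in V\}$, so it is an ultrafilter of $B$. It contains every clopen $O\ni z$, because $\varphi_z(O)=2^\Lambda$; thus $\pi(\rho(z,\eta))=z$.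

The map $\rho$ is injective: $z$ is recovered by $\pi$, and if $\eta\in V$ and $\eta'\notin V$, then $D_V$ lies in $\rho(z,\eta)$ and not in $\rho(z,\eta')$. It is onto $\pi^{-1}(L)$. Let $\pi(p)=z\in L$. If $W\in p$ and $\varphi_z(W)=\varphi_z(W')$, then $W\cap O=W'\cap O$ for a clopen $O\ni z$; as $O\in p$, also $W'\in p$. So $p$ is a union of fibers of the surjection $\varphi_z$. Hence $\varphi_z(p)$ is an ultrafilter with preimage $p$, and by (B6) it is $\{V:\eta\in V\}$ for some $\eta$. Finally, \eqref{eq:normal} gives $\varphi_z(W)=V_i$ for $z\in L\cap[a_i]$, so
\begin{equation}\label{eq:pullback}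
\rho^{-1}(\widehat{W})=\bigcup_{i=1}^k([a_i]\cap L)\times V_i
\end{equation}
is clopen. Thus $\rho$ is a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism.

(c) The compact set $[t]\setminus\bigcup_i[a_i]$ misses $L$, so it is covered by the disjoint cones $[w]$, $w\in N$, and meets only finitely many of them. Let $w\in N$ be any other word. Then $[w]$ meets some $[a_i]$, so $w$ properly extends $a_i$ by Lemma~\ref{lem:cones}(b), and $r(w)\in[a_i]$. By \eqref{eq:normal}, $W\cap[w]=D_{V_i}\cap[w]$, which is $[w]$ if $\ell(w)\in V_i$ and empty otherwise. By \eqref{eq:pullback}, $\rho(e(w))\in\widehat{W}$ if and only if $\ell(w)\in V_i$.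
\end{proof}

\section{Homogeneity, weight and character}\label{sec:homog}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The space $X=\mathrm{St}(B)$ is compact and zero-dimensional, and it has countable $\pi$-weight by Lemma~\ref{lem:selfsim}(c).

\emph{Homogeneity.} We repeat Example~\ref{ex:orbits} with copies of $X$ in place of isolated points. Let $p,p'\in X$. By Lemma~\ref{lem:standard} there are standard charts $(t,L,\ell)$ and $(t',L',\ell')$ with $\pi(p)\in L$, $\pi(p')\in L'$ and $t,t'\ne\emptyset$. Let $N,K,e,\rho$ and $N',K',e',\rho'$ be as in Proposition~\ref{prop:chart}. Since $K\cong K'\cong 2^\lambda$ is homogeneous, there is a homeomorphism $h:K\to K'$ with $h(\rho^{-1}(p))=(\rho')^{-1}(p')$. Lemma~\ref{lem:match} for $e$ and $h^{-1}\circ e'$ gives a bijection $\sigma:N\to N'$ such that for every clopen $U\subset K$ and all but finitely many $w\in N$,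
\begin{equation}\label{eq:sigma}
e(w)\in U\iff e'(\sigma(w))\in h(U).
\end{equation}
By Lemma~\ref{lem:cones}(a), $X_{[t]}$ is the disjoint union of $\pi^{-1}(L)$ and the sets $X_{[w]}$, $w\in N$, and $X_{[t']}$ decomposes in the same way along $L'$ and $N'$. Define $f:X_{[t]}\to X_{[t']}$ to be $\rho'\circ h\circ\rho^{-1}$ on $\pi^{-1}(L)$ and $\widehat{g}_{\sigma(w),w}$ on $X_{[w]}$. Then $f$ is a bijection and $f(p)=p'$.

To prove that $f$ is continuous we show that $f^{-1}(\widehat{W'})$ is clopen for every $W'\in B|[t']$. Let $U=h^{-1}((\rho')^{-1}(\widehat{W'}))$, a clopen subset of $K$. The disjoint compact sets $\rho(U)$ and $\rho(K\setminus U)$ are separated by a clopen subset of the compact zero-dimensional space $X_{[t]}$, so by (B6) there is $W\in B|[t]$ with $\rho^{-1}(\widehat{W})=U$. Then $f^{-1}(\widehat{W'})$ and $\widehat{W}$ have the same trace $\rho(U)$ on $\pi^{-1}(L)$. Let $F\subset N$ be the finite set of those $w$ for which \eqref{eq:sigma} fails, or the alternative in Proposition~\ref{prop:chart}(c) fails for $W$ at $w$, or for $W'$ at $\sigma(w)$. For $w\in N\setminus F$,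
\[
[w]\subset W\iff e(w)\in U\iff e'(\sigma(w))\in h(U)=(\rho')^{-1}(\widehat{W'})\iff[\sigma(w)]\subset W',
\]
and if these statements are false, then $[w]\cap W=\emptyset=[\sigma(w)]\cap W'$. Since $f$ maps $X_{[w]}$ onto $X_{[\sigma(w)]}$, the sets $\widehat{W}$ and $f^{-1}(\widehat{W'})$ both contain $X_{[w]}$ or are both disjoint from it. Therefore
\[
f^{-1}(\widehat{W'})=\Bigl(\widehat{W}\setminus\bigcup_{w\in F}X_{[w]}\Bigr)\cup\bigcup_{w\in F}\widehat{g}_{\sigma(w),w}^{\,-1}\bigl(\widehat{W'}\cap X_{[\sigma(w)]}\bigr),
\]
a finite union of clopen sets. So $f$ is a continuous bijection of compact spaces, hence a homeomorphism. As $t,t'\ne\emptyset$, the clopen sets $C\setminus[t]$ and $C\setminus[t']$ are nonempty, and $X\setminus X_{[t]}\cong X\cong X\setminus X_{[t']}$ by Lemma~\ref{lem:selfsim}(b). Thus $f$ extends to a homeomorphism of $X$.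

\emph{Weight.} By (B2) and (B6), $w(X)=|B|$. Let $W\in B$. Every $y\in C$ lies in the set $L$ of a standard chart, so by \eqref{eq:adapted} there is a cone $[a]\ni y$ with $W\cap[a]=D_V\cap[a]$ for a set $D_V$ of that chart. Finitely many such cones cover $C$, so $W$ is a finite union of sets $D_V\cap[a]$. There are at most $\kappa$ standard charts and $\lambda$ clopen sets $V$, so $|B|\le\kappa\cdot\lambda=\kappa$ by \eqref{eq:order}. Conversely, fix a clopen $V\ne\emptyset,2^\Lambda$. The sets $D_{S,V}$, $S\in\mathcal{S}$, belong to $B$ by Lemma~\ref{lem:standard} with $s=t=\emptyset$, and they are pairwise distinct because $\operatorname{cl}D_{S,V}\setminus D_{S,V}=S$. So $|B|=\kappa$.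

\emph{Character.} Let $p\in X$ and $z=\pi(p)$. By Proposition~\ref{prop:chart}(b) the fiber $\pi^{-1}(z)=\rho(\{z\}\times 2^\Lambda)$ is a copy of $2^\lambda$, so $\chi(p,X)\ge\chi(p,\pi^{-1}(z))=\lambda$ by (B3). The fiber is the intersection of the open sets $X_{[z|n]}$, and inside the fiber $\{p\}$ is the intersection of the traces of $\lambda$ open subsets of $X$. So $\{p\}$ is an intersection of $\lambda$ open sets, and $\chi(p,X)\le\lambda$ by (B1).
\end{proof}

For $\lambda\ge\omega_1$ the space $X$ is nowhere first countable. The hypothesis $\mathrm{MA}_\lambda(\sigma\text{-centered})$ was used for the bijection $\sigma$ and, through \eqref{eq:order}, for the existence of $d$ and the bound $\kappa\cdot\lambda=\kappa$. The hypothesis $(\mathrm{Tr}_\kappa)$ was used to define the algebras $\mathcal{G}_y$ and to count standard charts. With the family of singletons that witnesses $(\mathrm{Tr}_{\mathfrak{c}})$ the construction gives weight $\mathfrak{c}$; smaller weight comes only from larger closed sets.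

\section{Forcing a transversal with few closed pieces}\label{sec:forcing}

We prove Theorem~\ref{thm:B}. One forcing step adds countably many closed sets that take care of all tail classes present in the ground model. The step also adds new reals, so we repeat it $\kappa$ times; every real of the final model appears at some stage and is taken care of at the next. Two points need attention. The closed sets added at one stage acquire new points later, so the requirement that a class is met at most once must be put in a form that survives forcing. And the iteration must have length $\kappa$, since each stage may contribute to $\mathcal{S}$, although each stage has $\mu$ small posets to handle for Martin's Axiom. We handle them all at once by a product, which is ccc because the factors are $\sigma$-centered.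

The ground model is denoted by $\mathbf{V}$. We use these standard facts. A poset is \emph{ccc} if every set of pairwise incompatible elements is countable. Forcing with a ccc poset preserves cardinals and cofinalities. A finite support iteration of posets that are forced to be ccc is ccc. If $D$ is dense in a ccc poset $P$, every subset of an ordinal $\nu$ in $\mathbf{V}[G]$ has a \emph{nice name}: it equals $\{\xi<\nu:A_\xi\cap G\ne\emptyset\}$ for a sequence $(A_\xi)_{\xi<\nu}$ in $\mathbf{V}$ of countable subsets of $D$. The projection of a generic filter on a finite support product of posets with largest elements to one factor is generic. Finally, the $\Delta$-system lemma: among uncountably many finite sets, counted with repetitions, there are uncountably many any two of which have the same intersection, the root.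

\subsection{An absolute form of the requirement}

For a family $\mathcal{S}$ of nonempty closed subsets of $C$ consider the conditions
\begin{itemize}
\item[(T1)] for $S\in\mathcal{S}$ and words $s\ne t$, no $z\in C$ has $sz\in S$ and $tz\in S$;
\item[(T2)] for distinct $S,S'\in\mathcal{S}$ and all words $s,t$, no $z\in C$ has $sz\in S$ and $tz\in S'$.
\end{itemize}
Condition (T1) implies $S\cap Q=\emptyset$: if $av^\infty\in S$, take $s=a$, $t=av$ and $z=v^\infty$. It also implies that $S$ contains at most one point of each class, since distinct points $sz$ and $tz$ have $s\ne t$. Condition (T2) says that no class meets two members of $\mathcal{S}$; in particular the members are pairwise disjoint. So a family of $\kappa$ nonempty closed sets with (T1) and (T2) witnesses $(\mathrm{Tr}_\kappa)$ as soon as every point of $C\setminus Q$ is equivalent to a point of its union.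

For closed $S\subset C$ let $\operatorname{tr}(S)=\{x|n:x\in S,\ n\in\omega\}$; the set $S$ is the set of branches of this tree. In a generic extension $\mathbf{V}'$ of $\mathbf{V}$ we \emph{reinterpret} $S$ as the set $S^{\mathbf{V}'}$ of branches of $\operatorname{tr}(S)$ in $\mathbf{V}'$. It is closed, contains $S$ and has the same tree, so reinterpreting in several steps gives the same set as reinterpreting once, and distinct sets stay distinct. For $a\subset 2^m$ write $[a]=\bigcup_{u\in a}[u]$; the reinterpretation of $[a]$ is $[a]$ as computed in $\mathbf{V}'$.

\begin{lemma}\label{lem:abs}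
Let $S,S'\subset C$ be closed and let $s,t$ be words. The set $\{z:sz\in S,\ tz\in S'\}$ is empty in $\mathbf{V}$ if and only if $\{z:sz\in S^{\mathbf{V}'},\ tz\in (S')^{\mathbf{V}'}\}$ is empty in $\mathbf{V}'$. In particular, \textup{(T1)} and \textup{(T2)} are preserved under reinterpretation.
\end{lemma}

\begin{proof}
In each model the set in question is the set of branches of the binary tree $\{w:sw\in\operatorname{tr}(S),\ tw\in\operatorname{tr}(S')\}$, which is the same in both models. By K\"onig's lemma it has no branch if and only if it is finite.
\end{proof}

\subsection{One step}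

\begin{lemma}\label{lem:step}
Let $\mathcal{S}$ be a family of nonempty closed sets with \textup{(T1)} and \textup{(T2)}. There is a $\sigma$-centered poset $\mathbb{T}(\mathcal{S})$ of size at most $\mathfrak{c}$, with a largest element, such that for every generic filter $G$ there are closed sets $S_i$, $i<\omega$, in $\mathbf{V}[G]$ with the following properties. The family $\mathcal{S}^+$ consisting of the reinterpreted members of $\mathcal{S}$ and the nonempty $S_i$ satisfies \textup{(T1)} and \textup{(T2)}, and every point of $C\setminus Q$ that lies in $\mathbf{V}$ is $E$-equivalent to a point of $\bigcup\mathcal{S}^+$.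
\end{lemma}

\begin{proof}
Let $A$ be the union of $Q$ and all classes that meet $\bigcup\mathcal{S}$. Choose a set $T\subset C\setminus A$ that contains exactly one point of each class contained in $C\setminus A$. We want closed sets $S_i$ that cover $T$. A condition approximates $S_i$ from outside by a clopen set $[a_i]$, which later conditions shrink in order to meet the instances of (T1) and (T2), and from inside by a finite set $F_i\subset T$ of points that are promised to stay.

A condition is $p=(m,n,(a_i)_{i<n},(F_i)_{i<n})$, where $m,n\in\omega$, the sets $a_i\subset 2^m$ are pairwise disjoint and possibly empty, and $F_i\subset T$ is finite with $x|m\in a_i$ for $x\in F_i$. Since the $a_i$ are pairwise disjoint, so are the $F_i$. Put $q\le p$ if $m_q\ge m_p$, $n_q\ge n_p$, and for $i<n_p$ we have $F_i^q\supset F_i^p$ and every member of $a_i^q$ extends a member of $a_i^p$, so that $[a_i^q]\subset[a_i^p]$. The condition with $m=n=0$ is largest, and there are at most $\mathfrak{c}$ conditions. Finitely many conditions with the same $m$, $n$ and $(a_i)_{i<n}$ have a common lower bound, obtained by taking unions of the sets $F_i$ index by index. So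 $\mathbb{T}(\mathcal{S})$ is $\sigma$-centered.

Any condition $p$ can be extended in two ways. One may add an index with $a=F=\emptyset$. And for $m'\ge m$ one may \emph{shrink $p$ to level $m'$}, replacing $m$ by $m'$ and each $a_i$ by $F_i|m'=\{x|m':x\in F_i\}$; these sets are pairwise disjoint because the members of $F_i|m'$ extend members of $a_i$. For generic $G$ let $S_i=\bigcap\{[a_i^p]:p\in G,\ n_p>i\}$.

\emph{The sets $S_i$ cover $T$.} Let $x\in T$. The set of $p$ with $x\in\bigcup_iF_i^p$ is dense: if $x\notin\bigcup_iF_i^p$, shrink $p$ to a level $m'$ with $x|m'\ne y|m'$ for all $y\in\bigcup_iF_i^p$, and add an index with $a=\{x|m'\}$ and $F=\{x\}$. So there are $p\in G$ and $i$ with $x\in F_i^p$. If $q\in G$ and $n_q>i$, a common extension $r$ of $p$ and $q$ has $x\in F_i^r$, so $x\in[a_i^r]\subset[a_i^q]$. Thus $x\in S_i$. A point of $C\setminus Q$ in $\mathbf{V}$ is equivalent to a point of $\bigcup\mathcal{S}$ or to a point of $T$, which gives the last claim of the lemma.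

\emph{Conditions \textup{(T1)} and \textup{(T2)}.} Fix words $s,t$, indices $i\ne j$ and $S\in\mathcal{S}$. We claim that the conditions $p$ with $n_p>i,j$ and any chosen one of the following properties are dense:
\begin{itemize}
\item[(i)] no $z$ has $sz\in[a_i^p]$ and $tz\in[a_i^p]$, in the case $s\ne t$;
\item[(ii)] no $z$ has $sz\in[a_i^p]$ and $tz\in[a_j^p]$;
\item[(iii)] no $z$ has $sz\in[a_i^p]$ and $tz\in S$.
\end{itemize}
Let $p$ be given; adding indices, assume $n_p>i,j$. First, the three statements hold with $F_i,F_j$ in place of $[a_i^p],[a_j^p]$. For (i), let $sz,tz\in F_i$. These are equivalent points of $T$, so $sz=tz$. As $s\ne t$, we have $|s|\ne|t|$, and canceling gives $z=wz$ with $w\ne\emptyset$; then $sz\in Q$, although $T\cap Q=\emptyset$. For (ii), $sz\in F_i$ and $tz\in F_j$ would be equivalent points of $T$, hence equal, while $F_i\cap F_j=\emptyset$. For (iii), $tz\in S$ implies $sz\in A$, while $F_i\cap A=\emptyset$. Second, a finite set $F$ is the intersection of the decreasing clopen sets $[F|m']$. So the closed sets $\{z:sz,tz\in[F_i|m']\}$ decrease with $m'$ and have empty intersection, and by compactness one of them is empty;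 shrinking $p$ to that level gives (i). The same argument with the closed sets $\{z:sz\in[F_i|m'],\ tz\in[F_j|m']\}$ and $\{z:sz\in[F_i|m'],\ tz\in S\}$ gives (ii) and (iii).

Hence $G$ contains conditions with each instance of (i), (ii) and (iii). By Lemma~\ref{lem:abs} these statements remain true in $\mathbf{V}[G]$, and $S_i\subset[a_i^p]$ for $p\in G$ with $n_p>i$. This gives (T1) for the sets $S_i$ and (T2) for the pairs $S_i,S_j$ and $S_i,S$. The instances that involve only members of $\mathcal{S}$ are preserved by Lemma~\ref{lem:abs}.
\end{proof}

\subsection{The iteration}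

\begin{lemma}\label{lem:product}
A finite support product of $\sigma$-centered posets with largest elements is ccc.
\end{lemma}

\begin{proof}
A finite product of centered sets is centered, so a finite product of $\sigma$-centered posets is $\sigma$-centered. Given uncountably many conditions, pass to uncountably many whose supports form a $\Delta$-system, and then to uncountably many whose restrictions to the root lie in one centered set. Two of these are compatible on the root, and outside the root at most one of them is nontrivial at each coordinate, so they are compatible.
\end{proof}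

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We define a finite support iteration $(P_\alpha,\dot{\mathbb{Q}}_\alpha)_{\alpha<\kappa}$ with limit $P_\kappa$, and families $\mathcal{S}_\alpha\in\mathbf{V}[G_\alpha]$ of nonempty closed sets with (T1) and (T2). Let $\mathbb{Q}_0=\mathrm{Fn}(\mu,2)$ be the poset of finite partial maps from $\mu$ to $2$, which adds $\mu$ distinct reals, and let $\mathcal{S}_0=\mathcal{S}_1=\emptyset$. For $1\le\alpha<\kappa$ let $\mathbb{Q}_\alpha$ be the finite support product, computed in $\mathbf{V}[G_\alpha]$, of $\mathbb{T}(\mathcal{S}_\alpha)$ and all posets $R\cup\{1_R\}$, where $R$ is a $\sigma$-centered poset whose underlying set is an infinite cardinal $\nu<\kappa$ and $1_R\notin R$ is a new largest element. Let $\mathcal{S}_{\alpha+1}$ be the family $\mathcal{S}_\alpha^+$ of Lemma~\ref{lem:step}, given by the generic filter on the factor $\mathbb{T}(\mathcal{S}_\alpha)$ and reinterpreted in $\mathbf{V}[G_{\alpha+1}]$. For limit $\alpha\le\kappa$ let $\mathcal{S}_\alpha$ be the union of the reinterpreted earlier families. An instance of (T1) or (T2) involves at most two sets, which lie in one earlier family, so it holds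 by Lemma~\ref{lem:abs}.

\emph{The chain condition.} The poset $\mathbb{Q}_0$ is isomorphic to a finite support product of finite posets with largest elements, and the posets $R\cup\{1_R\}$ are $\sigma$-centered. By Lemma~\ref{lem:product} every $\mathbb{Q}_\alpha$ is forced to be ccc, so all $P_\alpha$, $\alpha\le\kappa$, are ccc. Cardinals are preserved and $\kappa$ stays regular.

\emph{The continuum.} We show by induction on $\alpha\le\kappa$ that $P_\alpha$ has a dense subset of size at most $\mu$. Suppose this holds for $P_\alpha$, where $1\le\alpha<\kappa$. For infinite $\nu<\kappa$ there are at most $(\mu^\omega)^\nu=\mu$ nice names for subsets of $\nu$; this is where $\mu^{<\kappa}=\mu$ is used. So in $\mathbf{V}[G_\alpha]$ we have $2^\nu\le\mu$ for all such $\nu$, and $\mathfrak{c}=\mu$ because of $\mathbb{Q}_0$. Hence $\mathbb{Q}_\alpha$ has at most $\kappa\cdot\mu=\mu$ factors, each of size at most $\mu$. It has at least $\mathfrak{c}=\mu$ nontrivial factors, since every $Y\subset\omega\setminus\{0\}$ gives a partial order on $\omega$ whose only strict relations are $0<y$ for $y\in Y$. So $|\mathbb{Q}_\alpha|=\mu$, and also $|\mathbb{Q}_0|=\mu$.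 We may therefore take each $\dot{\mathbb{Q}}_\alpha$ to be a name for a poset with underlying set $\mu$. Let $D_\alpha$ be the set of $p\in P_\alpha$ whose nontrivial coordinates are canonical names $\check{\xi}$, $\xi<\mu$. Supports are finite subsets of $\kappa\le\mu$, so $|D_\alpha|\le\mu$. The set $D_\alpha$ is dense. For $\alpha=\beta+1$ and $p\in P_\alpha$, extend $p|\beta$ to a condition that forces $p(\beta)=\check{\xi}$ for some $\xi$, extend further into $D_\beta$, and append $\check{\xi}$. For limit $\alpha$, the support of $p$ is contained in some $\beta<\alpha$, and we extend $p|\beta$ into $D_\beta$. Counting nice names over $D_\kappa$ gives $\mathfrak{c}=\mu$ in $\mathbf{V}[G_\kappa]$.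

\emph{Small sets appear early.} A subset of an ordinal $\nu<\kappa$ in $\mathbf{V}[G_\kappa]$ has a nice name that involves at most $|\nu|\cdot\omega<\kappa$ conditions. As $\kappa$ is regular, their supports are contained in some $\alpha<\kappa$, so the set is computed from $G_\alpha$ and lies in $\mathbf{V}[G_\alpha]$.

\emph{Martin's Axiom.} Work in $\mathbf{V}[G_\kappa]$. Let $\omega\le\lambda<\kappa$, let $R=\bigcup_nR_n$ with each $R_n$ centered, and let $\Delta_\xi\subset R$ be dense for $\xi<\lambda$. By the L\"owenheim--Skolem theorem the structure $(R,\le,(R_n)_{n<\omega},(\Delta_\xi)_{\xi<\lambda})$ has an elementary substructure $R'$ of size at most $\lambda$. For each $k$, the statement that any $k$ elements of $R_n$ have a common lower bound is first order, and so is the density of $\Delta_\xi$. Hence the sets $R_n\cap R'$ are centered in $R'$ and the sets $\Delta_\xi\cap R'$ are dense in $R'$. The upward closure in $R$ of a filter on $R'$ is a filter on $R$, so it suffices to treat $R'$. If $R'$ is finite, take the elements above a minimal element. Otherwise we may assume that its underlying set is an infinite cardinal $\nu\le\lambda$. The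 order, the sequence $(R_n\cap R')_n$ and the sequence $(\Delta_\xi\cap R')_\xi$ are subsets of $\nu\times\nu$, $\omega\times\nu$ and $\lambda\times\nu$, so they lie in some $\mathbf{V}[G_\alpha]$ with $1\le\alpha<\kappa$. There $R'$ is $\sigma$-centered, so $R'\cup\{1_{R'}\}$ is a factor of $\mathbb{Q}_\alpha$, and the sets $\Delta_\xi\cap R'$ are dense in it. The generic filter $H\in\mathbf{V}[G_{\alpha+1}]$ on this factor meets all of them, and $H\cap R'$ is a filter on $R'$, since a lower bound of elements of $R'$ is not $1_{R'}$.

\emph{The transversal.} The family $\mathcal{S}_\kappa$ satisfies (T1) and (T2) in $\mathbf{V}[G_\kappa]$, and $|\mathcal{S}_\kappa|\le\kappa$ because each stage adds countably many sets. A point $x\in C\setminus Q$ of $\mathbf{V}[G_\kappa]$ lies in some $\mathbf{V}[G_\alpha]$ with $1\le\alpha<\kappa$, so it is equivalent to a point of $\bigcup\mathcal{S}_{\alpha+1}\subset\bigcup\mathcal{S}_\kappa$. Finally $|\mathcal{S}_\kappa|\ge\mathrm{cov}(\mathcal{M})$ by Lemma~\ref{lem:Trcov}, and $\mathrm{cov}(\mathcal{M})>\lambda$ for every infinite $\lambda<\kappa$ by Lemma~\ref{lem:cov}. So $|\mathcal{S}_\kappa|=\kappa$, and $\mathcal{S}_\kappa$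 witnesses $(\mathrm{Tr}_\kappa)$.
\end{proof}

\section{Bounds on weight and character}\label{sec:bounds}

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
Let $X$ be compact, $\mathcal{P}$ a countable $\pi$-base, $\mathcal{B}$ a base with $|\mathcal{B}|<\mathrm{cov}(\mathcal{M})$, and $P_0\in\mathcal{P}$. It suffices to find a point of countable character in $P_0$. We look for a filter in $\mathcal{P}$ that is a local base at a point; the base $\mathcal{B}$ supplies the dense sets that make it converge. Let $\mathbb{P}$ consist of $P_0$ and all $P\in\mathcal{P}$ with $\operatorname{cl}P\subset P_0$, and put $P'\le P$ if $P'=P$ or $\operatorname{cl}P'\subset P$. By regularity every nonempty open set contains the closure of a member of $\mathcal{P}$. For $U,W\in\mathcal{B}$ with $\operatorname{cl}U\subset W$ and for $P\in\mathbb{P}$ let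
\[
D_{U,W}=\{P'\in\mathbb{P}:P'\subset W\text{ or }P'\cap\operatorname{cl}U=\emptyset\},\qquad
E_P=\{P'\in\mathbb{P}:\operatorname{cl}P'\subset P\text{ or }P'\cap P=\emptyset\}.
\]
These sets are dense. If $P_1\in\mathbb{P}$ meets $\operatorname{cl}U$, then $P_1\cap W\ne\emptyset$, and any $P'\in\mathcal{P}$ with $\operatorname{cl}P'\subset P_1\cap W$ is in $D_{U,W}$ and below $P_1$. If $P_1$ meets $P$, take $P'$ with $\operatorname{cl}P'\subset P_1\cap P$ to get a member of $E_P$ below $P_1$. There are at most $|\mathcal{B}|+\omega<\mathrm{cov}(\mathcal{M})$ such sets, so by Lemma~\ref{lem:cov} a filter $G\ni P_0$ meets them all.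

Finitely many members of $G$ contain a common member of $G$, so they intersect, and by compactness there is $x\in\bigcap_{P\in G}\operatorname{cl}P$. Let $P\in G$ and choose $P'\in G\cap E_P$. Since $P\cap P'\ne\emptyset$, we have $x\in\operatorname{cl}P'\subset P$. So the members of $G$ are neighborhoods of $x$, and $x\in P_0$. Let $x\in W\in\mathcal{B}$. Choose $U\in\mathcal{B}$ with $x\in U\subset\operatorname{cl}U\subset W$ and $P\in G\cap D_{U,W}$. As $x\in P\cap U$, we get $P\subset W$. Thus $G$ is a countable local base at $x$.
\end{proof}

Under MA, Lemma~\ref{lem:cov} gives $\mathrm{cov}(\mathcal{M})=\mathfrak{c}$, so part (1) contains the consequence of MA quoted in the introduction.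

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
We count homeomorphisms. Let $\mathcal{P}$ be a countable $\pi$-base. By regularity the family $RO(X)$ of regular open sets is a base, so after shrinking each member of $\mathcal{P}$ we may assume $\mathcal{P}\subset RO(X)$. For $W\in RO(X)$ the union of the members of $\mathcal{P}$ contained in $W$ is dense in $W$, so
\[
W=\operatorname{int}\operatorname{cl}\bigcup\{P\in\mathcal{P}:P\subset W\}.
\]
Hence $|RO(X)|\le\mathfrak{c}$ and $w(X)\le\mathfrak{c}$. A homeomorphism $f$ of $X$ is determined by the map $P\mapsto f(P)$ from $\mathcal{P}$ to $RO(X)$: the displayed formula gives $f(W)=\operatorname{int}\operatorname{cl}\bigcup\{f(P):P\subset W\}$, and $f(x)$ is the only point of $\bigcap\{f(W):x\in W\in RO(X)\}$. So $X$ has at most $\mathfrak{c}^\omega=\mathfrak{c}$ homeomorphisms, and by homogeneity $|X|\le\mathfrak{c}$. All points have the same character $\chi(X)\ge\omega_1$, so (B5) gives $\mathfrak{c}\le 2^{\chi(X)}\le|X|\le\mathfrak{c}$.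
\end{proof}

For part (3) we raise the weight of the space of Theorem~\ref{thm:A} by multiplying it with a first countable homogeneous space.

\begin{lemma}\label{lem:split}
For every infinite $\nu\le\mathfrak{c}$ there is a compact zero-dimensional first countable space $Y$ of countable $\pi$-weight and weight $\nu$.
\end{lemma}

\begin{proof}
Let $A_0\subset A\subset(0,1)$ with $A_0$ countable and dense and $|A|=\nu$. Let $Y$ be $[0,1]$ with each $a\in A$ replaced by two points $a^-<a^+$, in the natural linear order and with the order topology. An ordered space with a least element in which every nonempty subset has a supremum is compact. This applies here: if $x$ is the supremum of the image of $M\subset Y$ in $[0,1]$, then $\sup M$ is $x$ when $x\notin A$, is $x^+$ when $x^+\in M$, and is $x^-$ otherwise. Since nothing lies between $a^-$ and $a^+$, the intervals $[0,b^-]$, $[a^+,1]$ and $[a^+,b^-]$ with $a,b\in A$, $a<b$, are clopen. With $c,c'$ ranging over $A_0$, the following are countable local bases: the sets $[c^+,(c')^-]$ with $c<x<c'$ at a point $x\in(0,1)\setminus A$; the sets $[c^+,a^-]$ with $c<a$ at $a^-$; the sets $[a^+,c^-]$ with $a<c$ at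 $a^+$; the sets $[0,c^-]$ at $0$ and $[c^+,1]$ at $1$. So $Y$ is zero-dimensional, first countable and has a base of size $\nu$. Each of the listed sets contains some $[c^+,(c')^-]$ with $c<c'$ in $A_0$, so the $\pi$-weight is countable. The $\nu$ clopen sets $[0,a^-]$, $a\in A$, are distinct, so $w(Y)=\nu$ by (B2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(3)]
In the model, $\mathrm{cov}(\mathcal{M})\ge\kappa$ by Lemma~\ref{lem:cov} and $\mathrm{MA}_\lambda(\sigma\text{-centered})$ for $\lambda<\kappa$, and $\mathrm{cov}(\mathcal{M})\le\kappa$ by Lemma~\ref{lem:Trcov} and $(\mathrm{Tr}_\kappa)$. By parts (1) and (2), the weight of a space as in (3) lies between $\kappa$ and $\mathfrak{c}$.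

Conversely, let $\kappa\le\nu\le\mathfrak{c}$ and $\omega_1\le\lambda<\kappa$; such a $\lambda$ exists because $\kappa\ge\omega_2$. Let $X$ be the space of Theorem~\ref{thm:A} for $\lambda$ and $\kappa$, and let $Y$ be the space of Lemma~\ref{lem:split} for $\nu$. By the theorem of Dow and Pearl \cite{dowpearl}, $Y^\omega$ is homogeneous for every zero-dimensional first countable space $Y$. Boxes that restrict finitely many coordinates to members of a base, a $\pi$-base or local bases of $Y$ show that the compact space $Y^\omega$ has weight at most $\nu$, has countable $\pi$-weight and is first countable. It contains a copy of $Y$, so its weight is $\nu$. The product $X\times Y^\omega$ is compact and homogeneous and has countable $\pi$-weight. It contains copies of both factors through every point, so its weight is $\max(\kappa,\nu)=\nu$ and every point has character $\max(\lambda,\omega)=\lambda$.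
\end{proof}

\begin{remark}
When their character $\lambda$ is uncountable, the spaces produced in this paper have weight at least $\mathrm{cov}(\mathcal{M})>\lambda$, hence at least $\omega_2$. We make no claim on whether a space as in the problem can have weight $\omega_1<\mathfrak{c}$. Its character would be $\omega_1$, so by parts (1) and (2) of Theorem~\ref{thm:C} this would require $\mathrm{cov}(\mathcal{M})=\omega_1$ and $2^{\omega_1}=\mathfrak{c}$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{dowpearl}
Dow and Pearl, \emph{Homogeneity in powers of zero-dimensional first-countable spaces}, Proc. AMS 125 (1997).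

\bibitem{problems}
\emph{Some Problems On Countable Dense Homogeneous Spaces},
\texttt{http://sierra.nmsu.edu/blast2015/talks/van\%20Mill.pdf}

\end{thebibliography}
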